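\title{The least order of a universal algebraic differential equation is three}

\begin{abstract}
An algebraic differential equation is universal if its smooth solutions approximate every continuous function on the real line to within every positive continuous error. A universal equation of order four is known. We give an explicit universal equation of order three, autonomous and with integer coefficients, and we prove that the solutions of an algebraic differential equation of order at most two are nowhere dense in the uniform norm. The least order of a universal equation is therefore three.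
\end{abstract}

\section{Introduction}

An \emph{algebraic differential equation} (ADE) \emph{of order at most $n$} is an equation
\[
P(t,y,y',\dots,y^{(n)})=0,
\]
where $P$ is a nonzero polynomial in $n+2$ variables with real coefficients. The variable $t$ may occur in $P$, and $y^{(n)}$ need not. A \emph{solution} on an interval is a function $y$, at least $n$ times differentiable there (with one-sided derivatives at endpoints that belong to the interval), that satisfies the equation at every point. An ADE is \emph{universal} if for every continuous $\varphi:\mathbb R\to\mathbb R$ and every continuous $\epsilon:\mathbb R\to(0,\infty)$ it has a $C^\infty$ solution $y$ on $\mathbb R$ with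
\[
|y(t)-\varphi(t)|<\epsilon(t)\qquad(t\in\mathbb R).
\]
Thus one polynomial relation among finitely many derivatives must leave its smooth solutions free to follow the graph of any continuous function, with an error that may decay as fast as one likes at infinity.

Such equations exist. The theorem of \cite{ude} provides a universal ADE $P(y',y'',y''',y'''')=0$ with integer coefficients, and one explicit example is
\begin{multline}\label{eq:four}
3y'^{4}y''y''''^{2}-4y'^{4}y'''^{2}y''''+6y'^{3}y''^{2}y'''y''''+24y'^{2}y''^{4}y''''\\
-12y'^{3}y''y'''^{3}-29y'^{2}y''^{3}y'''^{2}+12y''^{7}=0 .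
\end{multline}
An ADE of order at most $n$ is also an ADE of order at most $n+1$ with the same smooth solutions, so there is a least order of a universal ADE, and it is at most four. The problem is posed in \cite{ude} in the words ``One is free to speculate whether the order 4 in our Theorem is best-possible.'' It is not, and we determine the least order.

\begin{theorem}\label{thm:three}
The third-order ADE
\begin{equation}\label{eq:E}
32\,\bigl(y'y'''-y''^{2}+2y'^{6}\bigr)^{5}+3125\,y'^{2}\bigl(y''^{2}+y'^{6}\bigr)^{4}=0
\end{equation}
is universal. Moreover, given a continuous $\varphi$, a positive continuous $\epsilon$ and any closed discrete set $Z\subset\mathbb R$, the $C^\infty$ solution $y$ with $|y-\varphi|<\epsilon$ on $\mathbb R$ can be chosen so that also $y=\varphi$ on $Z$.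
\end{theorem}

\begin{theorem}\label{thm:two}
Let $P(t,y,y',y'')=0$ be any ADE of order at most $2$ and let $I$ be any nondegenerate compact interval. The set of twice differentiable solutions $y:I\to\mathbb R$ is nowhere dense in $C(I)$ with the sup norm. In particular, no ADE of order at most $2$ is universal.
\end{theorem}

Hence the least order of a universal ADE is exactly $3$, and it is attained by an autonomous equation, free of $y$, with integer coefficients.

A count of parameters suggests the answer four. The natural way to follow a continuous function with solutions of one equation is to glue \emph{steps}: smooth monotone solutions that are constant to the left and to the right of a compact interval. A step must be placed horizontally and vertically, and it seems that its width and its height must be prescribed as well. That makes four parameters, whereas an equation of order $n$, near a point where it can be solved for $y^{(n)}$, offers only $n$. Equation \eqref{eq:four} fits the count: each monomial in it has degree $7$ and carries $14$ derivatives in total, so with $y(t)$ every function $Ay(\lambda t+b)+c$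 is a solution.

The count fails because width and height need not be independent. To climb a given amount in a given time one may use many small steps, provided that small steps are steep. Section~\ref{sec:stairs} turns this into a criterion that asks only for a one-parameter family of shapes, and Section~\ref{sec:bumps} constructs the family and explains where \eqref{eq:E} comes from. At order two, the two translations exhaust the count; but an equation that involves $t$ and $y$ need not respect translations, so Theorem~\ref{thm:two} calls for a different argument. Section~\ref{sec:two} shows that a solution confined to a suitable small rectangle has bounded slope in the middle of the rectangle, and so cannot follow a function that rises more steeply.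

\section{Staircases}\label{sec:stairs}

We look for an equation $Q(y',y'',y''')=0$, which is a second-order equation for $u=y'$. Call a $C^\infty$ function $u:\mathbb R\to[0,\infty)$ a \emph{bump of length $L$} if it vanishes outside an open interval of length $L$. By continuity, all derivatives of $u$ vanish at the endpoints of that interval. The integral $H=\int u\,dt$ is the height of the step obtained by integrating $u$.

Suppose, as a model, that a bump of length $L=D^{-3/2}$ and integral $H=D^{-5/4}$ is available for each $D\ge1$, and that we must climb exactly $\Delta$ in time at most $\ell$. One step will not do in general: the height determines $D$, and $D$ determines the length. With $N$ equal steps we take $D=(N/\Delta)^{4/5}$, so that $NH=\Delta$, and the time used is $NL=\Delta D^{-1/4}$, which is less than $\ell$ once $N$ is large. The integer $N$ replaces the missing continuous parameter. The computation used three facts: $H$ takes all small positive values, $H\to0$ forces $D\to\infty$, and the mean slope $H/L$ tends to infinity.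

\begin{proposition}\label{prop:stairs}
Let $Q$ be a nonzero real polynomial in three variables with
\[
Q(0,0,0)=0,\qquad Q(-x_0,-x_1,-x_2)=Q(x_0,x_1,x_2).
\]
Suppose that for each $D\ge1$ there is a bump $u_D$ of length $L(D)$ and integral $H(D)$ with $Q(u_D,u_D',u_D'')=0$ on $\mathbb R$, and that
\begin{enumerate}
\item[(i)] $H$ is positive and continuous on $[1,\infty)$;
\item[(ii)] $H(D)\to0$ and $L(D)/H(D)\to0$ as $D\to\infty$.
\end{enumerate}
Then for all $\varphi,\epsilon,Z$ as in Theorem~\ref{thm:three} the equation $Q(y',y'',y''')=0$ has a $C^\infty$ solution $y$ on $\mathbb R$ with $|y-\varphi|<\epsilon$ on $\mathbb R$ and $y=\varphi$ on $Z$.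
\end{proposition}

\begin{proof}
\emph{Climbing a given height in a given time.} Let $\Delta>0$ and $\ell>0$. We claim that there are an integer $N\ge1$ and $D\ge1$ with
\begin{equation}\label{eq:climb}
N\,H(D)=\Delta,\qquad N\,L(D)\le\ell .
\end{equation}
For $N\ge\Delta/H(1)$ we have $0<\Delta/N\le H(1)$, so by continuity of $H$, the limit $H\to0$ and the intermediate value theorem there is $D_N\ge1$ with $H(D_N)=\Delta/N$. On each compact interval $H$ has a positive minimum, and $H(D_N)\to0$; hence $D_N\to\infty$. Therefore $NL(D_N)=\Delta\,L(D_N)/H(D_N)\to0$, and \eqref{eq:climb} holds for large $N$.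

\emph{The nodes.} We choose points at which $y$ will equal $\varphi$, so close together that a monotone interpolant cannot stray. The set $Z\cup\mathbb Z$ is closed and discrete, so it has finitely many points in each compact interval, and it cuts $\mathbb R$ into compact intervals. On such an interval $\varphi$ is uniformly continuous and $\epsilon$ has a positive minimum $\epsilon_0$; subdivide the interval into finitely many pieces on each of which $\operatorname{osc}\varphi=\max\varphi-\min\varphi<\epsilon_0$. This gives a strictly increasing sequence $(t_k)_{k\in\mathbb Z}$ that contains $Z$, tends to $\pm\infty$ as $k\to\pm\infty$, and satisfies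
\begin{equation}\label{eq:osc}
\operatorname*{osc}_{[t_k,t_{k+1}]}\varphi<\min_{[t_k,t_{k+1}]}\epsilon\qquad(k\in\mathbb Z).
\end{equation}

\emph{The derivative.} Define $w$ on each $[t_k,t_{k+1}]$ as follows. If $\varphi(t_{k+1})=\varphi(t_k)$, let $w=0$. Otherwise take $N,D$ from \eqref{eq:climb} with $\Delta=|\varphi(t_{k+1})-\varphi(t_k)|$ and $\ell=t_{k+1}-t_k$. Since $NL(D)\le\ell$, there are $N$ disjoint open subintervals of $[t_k,t_{k+1}]$ of length $L(D)$. Place in each a translate of $u_D$ that vanishes outside it, and let $w$ be the sum of these translates multiplied by the sign of $\varphi(t_{k+1})-\varphi(t_k)$. Set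
\[
y(t)=\varphi(t_0)+\int_{t_0}^{t}w .
\]

\emph{$y$ is a smooth solution.} Every compact interval meets only finitely many of the translates, so $w$ is locally a finite sum of $C^\infty$ functions and $y\in C^\infty(\mathbb R)$. A point $t$ lies in at most one of the open subintervals, and the translates that belong to the other subintervals vanish at $t$ with all their derivatives. So either $(y',y'',y''')(t)=(0,0,0)$, or $(y',y'',y''')(t)=\pm(u_D,u_D',u_D'')(t-b)$ for some $D$ and $b$. In the first case $Q$ vanishes because $Q(0,0,0)=0$, in the second because $u_D$ is a solution and $Q$ is even.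

\emph{$y$ interpolates and approximates.} By the first part of \eqref{eq:climb}, $\int_{t_k}^{t_{k+1}}w=\varphi(t_{k+1})-\varphi(t_k)$ for every $k$. Induction in both directions from $t_0$ gives $y(t_k)=\varphi(t_k)$ for all $k$, so $y=\varphi$ on $Z$. On $[t_k,t_{k+1}]$ the function $w$ does not change sign, so $y(t)$ lies between $\varphi(t_k)$ and $\varphi(t_{k+1})$. Thus $y(t)$ and $\varphi(t)$ both lie between the minimum and the maximum of $\varphi$ on $[t_k,t_{k+1}]$, and \eqref{eq:osc} gives $|y(t)-\varphi(t)|<\epsilon(t)$.
\end{proof}

\begin{remark}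
The assumption that $Z$ is closed cannot be dropped. For $\varphi(t)=|t|$ and the discrete set $Z=\{\pm1/j:j\ge1\}$, a continuous $y$ with $y=\varphi$ on $Z$ has $y(0)=0$ and difference quotients $\pm1$ at $0$, so it is not differentiable there.
\end{remark}

\section{A one-parameter family of bumps}\label{sec:bumps}

\subsection{Where the equation comes from}

A bump vanishes to infinite order at the ends of its support. Writing $u=e^{v}$, we want $v$ to reach $-\infty$ in finite time. The quantities
\begin{equation}\label{eq:log}
e^v=u,\qquad v'=\frac{u'}{u},\qquad v''=\frac{uu''-u'^2}{u^2}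
\end{equation}
are rational in $u,u',u''$, but $v=\ln u$ is not. So we need a polynomial relation among $e^v,v',v''$ in which $v$ itself does not occur.

The simplest flat function shows how to get one. For $t>0$ let $u=e^{C}e^{-1/t}$, that is, $v=C-1/t$. Then $v'=t^{-2}$, so
\[
v'^2=(C-v)^4 .
\]
This first-order relation contains $v$, but only in the combination $C-v$, and one differentiation removes it: $v''=-2t^{-3}$, hence $v''^2=4v'^3$. By \eqref{eq:log} this reads $(uu''-u'^2)^2=4uu'^3$, a second-order ADE satisfied by $e^{C}e^{-1/t}$ for every $C$. The constant of integration does two jobs: it hides the logarithm, and it supplies a free parameter.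

These solutions rise and never come down. To create a turning point without a new occurrence of $v$, subtract a power of $e^v$:
\begin{equation}\label{eq:ansatz}
v'^2=(C-v)^{\kappa}-e^{\mu v},
\end{equation}
with positive integers $\kappa,\mu$. The right side vanishes at the value $v_*<C$ where $D=C-v_*$ satisfies $D^\kappa=e^{\mu v_*}$; this is the top of the bump, and there $u=D^{\kappa/\mu}$. Orders of magnitude for large $D$ indicate the choice of exponents. Below the top, $|v'|$ is about $(C-v)^{\kappa/2}$. The descent to $-\infty$ takes time about $\int_D^\infty x^{-\kappa/2}dx$, which is finite only if $\kappa>2$ and is then of order $D^{1-\kappa/2}$. The integral of $u$ comes from the much shorter time, about $D^{-\kappa/2}$, in which $v$ drops by a bounded amount. So one expects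
\[
L\approx D^{1-\kappa/2},\qquad H\approx D^{\kappa/\mu-\kappa/2},\qquad H/L\approx D^{\kappa/\mu-1}.
\]
Condition (ii) of Proposition~\ref{prop:stairs} then asks for $\mu>2$ and $\kappa>\mu$, and an even $\mu$ makes $e^{\mu v}=u^\mu$ invariant under $u\mapsto-u$. The smallest choice is $\mu=4$, $\kappa=5$, which leads to the exponents of the model in Section~\ref{sec:stairs}. This discussion only motivates the choice; the proofs below do not rely on it.

\subsection{Construction}

Let
\[
Q(u,u',u'')=32\,(uu''-u'^2+2u^6)^5+3125\,u^2(u'^2+u^6)^4,
\]
so that \eqref{eq:E} is $Q(y',y'',y''')=0$. Fix $D\ge1$ and put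
\[
v_*=\tfrac54\ln D,\qquad C=D+v_*,\qquad W(v)=(C-v)^5-e^{4v}\quad(v\in\mathbb R).
\]
For $s\ge0$ we have $W(v_*-s)=(D+s)^5-D^5e^{-4s}$; in particular $W(v_*)=0$. All estimates rest on the bounds
\begin{equation}\label{eq:W}
\tfrac12(D+s)^5\min(1,s)\ \le\ W(v_*-s)\ \le\ (D+s)^5\qquad(s\ge0).
\end{equation}
The upper bound holds because $D^5e^{-4s}>0$. For the lower bound, $W(v_*-s)\ge(D+s)^5(1-e^{-4s})$, and $1-e^{-4s}$ is concave, increasing and zero at $s=0$, so it is at least $(1-e^{-4})s$ on $[0,1]$ and at least $1-e^{-4}$ on $[1,\infty)$; finally $1-e^{-4}>\frac12$. By \eqref{eq:W}, $W>0$ on $(-\infty,v_*)$ and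
\begin{equation}\label{eq:T}
T=\int_0^\infty\frac{ds}{\sqrt{W(v_*-s)}}<\infty,
\end{equation}
since the integrand is at most a constant times $s^{-1/2}$ near $0$ and a constant times $s^{-5/2}$ at infinity.

The equation $v'^2=W(v)$ does not determine a solution at the turning point (the constant $v_*$ satisfies it), so we define $v$ by the differentiated equation, to which the existence and uniqueness theorem applies. We use that theorem in its standard form: for $v''=F(v)$ with $F$ smooth on $\mathbb R$, every initial value problem has a unique maximal solution, it is smooth, and if it ends at a finite time then $(v,v')$ is unbounded near that time.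

\begin{lemma}\label{lem:v}
The maximal solution of
\begin{equation}\label{eq:ivp}
v''=\tfrac12W'(v)=-2e^{4v}-\tfrac52(C-v)^4,\qquad v(0)=v_*,\quad v'(0)=0,
\end{equation}
is even, is defined exactly on $(-T,T)$, satisfies $v'^2=W(v)$ and $v\le v_*$, is strictly decreasing on $[0,T)$, and tends to $-\infty$ as $t\to\pm T$.
\end{lemma}

\begin{proof}
The function $v(-t)$ solves the same initial value problem, so $v$ is even and its domain is an interval $(-\omega,\omega)$ with $0<\omega\le\infty$. Since $(v'^2-W(v))'=v'\,(2v''-W'(v))=0$ and $v'^2-W(v)$ vanishes at $t=0$, we have $v'^2=W(v)$. The right side of \eqref{eq:ivp} is negative, so $v'<0$ and $v<v_*$ on $(0,\omega)$, and there $v'=-\sqrt{W(v)}$. Consequently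
\begin{equation}\label{eq:time}
t=\int_0^{v_*-v(t)}\frac{ds}{\sqrt{W(v_*-s)}}\qquad(0<t<\omega),
\end{equation}
because both sides have derivative $1$ and tend to $0$ as $t\to0^+$.

Next, $v(t)\to-\infty$ as $t\to\omega$. If $\omega=\infty$, this holds because $v$ is concave, so it lies below its tangent line at $t=1$, which has negative slope. If $\omega<\infty$ and the decreasing function $v$ had a finite limit, then $v$ and $v'=-\sqrt{W(v)}$ would be bounded, which is impossible for a maximal solution ending at a finite time. Letting $t\to\omega$ in \eqref{eq:time} gives $\omega=T$.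
\end{proof}

Define $u_D=e^{v}$ on $(-T,T)$ and $u_D=0$ elsewhere.

\begin{lemma}\label{lem:bump}
The function $u_D$ is a bump of length $2T$, and $Q(u_D,u_D',u_D'')=0$ on $\mathbb R$.
\end{lemma}

\begin{proof}
\emph{Smoothness.} Only the points $\pm T$ need attention. The derivatives of $v$, $v'$ and $e^v$ are $v'$, $-2(e^v)^4-\frac52(C-v)^4$ and $v'e^v$, so the derivative of a polynomial in $v,v',e^v$ is again such a polynomial. By induction $u_D^{(j)}=e^vG_j$ on $(-T,T)$, where $G_0=1$ and $G_{j+1}=v'G_j+G_j'$ are polynomials in $v,v',e^v$. Now $e^v\le e^{v_*}$ and $|v'|=\sqrt{W(v)}\le(C-v)^{5/2}$, so $|G_j|$ is bounded by a constant times a power of $1+|v|$. Hence $u_D^{(j)}\to0$ as $v\to-\infty$, that is, as $t\to\pm T$ from inside. Let $f_j$ be $u_D^{(j)}$ on $(-T,T)$ and $0$ elsewhere. Each $f_j$ is continuous on $\mathbb R$. For $t<T$ near $T$ the mean value theorem gives $(f_j(T)-f_j(t))/(T-t)=f_{j+1}(\xi)$ with $t<\xi<T$, which tends to $0$ as $t\to T$; for $t>T$ the quotient is $0$. The same holds at $-T$ by symmetry. So $f_j'=f_{j+1}$ on $\mathbb R$ for all $j$, and $u_D=f_0$ is $C^\infty$.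

\emph{The equation.} Outside $(-T,T)$ the claim is $Q(0,0,0)=0$. Inside, write $u=e^v$; we eliminate $C-v$ between \eqref{eq:ivp} and the first integral. These read
\[
v''+2u^4=-\tfrac52(C-v)^4,\qquad v'^2+u^4=(C-v)^5 .
\]
The fifth power of the first and the fourth power of the second both contain $(C-v)^{20}$, so
\[
32\,(v''+2u^4)^5=-3125\,(C-v)^{20}=-3125\,(v'^2+u^4)^4 .
\]
By \eqref{eq:log}, $v''+2u^4=(uu''-u'^2+2u^6)/u^2$ and $v'^2+u^4=(u'^2+u^6)/u^2$. Multiplying by $u^{10}$ gives $Q(u,u',u'')=0$.
\end{proof}

\subsection{Length and integral}

\begin{lemma}\label{lem:LH}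
Let $L(D)=2T$ and $H(D)=\int u_D\,dt$. Then $H$ is continuous on $[1,\infty)$, and for $D\ge1$
\[
L(D)\le8D^{-3/2},\qquad \tfrac15D^{-5/4}\le H(D)\le9D^{-5/4}.
\]
\end{lemma}

\begin{proof}
On $(0,T)$ substitute $s=v_*-v(t)$, which increases from $0$ to $\infty$ with $ds=\sqrt{W}\,dt$, and note $e^v=D^{5/4}e^{-s}$. With \eqref{eq:T} and the evenness of $v$,
\[
L(D)=2\int_0^\infty\frac{ds}{\sqrt{(D+s)^5-D^5e^{-4s}}},\qquad
H(D)=2\int_0^\infty\frac{D^{5/4}e^{-s}\,ds}{\sqrt{(D+s)^5-D^5e^{-4s}}}.
\]
By \eqref{eq:W}, for $s>0$,
\[
(D+s)^{-5/2}\ \le\ \frac1{\sqrt{(D+s)^5-D^5e^{-4s}}}\ \le\ \sqrt2\,(D+s)^{-5/2}\max(1,s^{-1/2}).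
\]
We bound $\max(1,s^{-1/2})$ by $1+s^{-1/2}$ on $(0,1]$ and use that it equals $1$ on $[1,\infty)$. Then
\[
L(D)\le2\sqrt2\Bigl(D^{-5/2}\int_0^1s^{-1/2}ds+\int_0^\infty(D+s)^{-5/2}ds\Bigr)
=2\sqrt2\Bigl(2D^{-5/2}+\tfrac23D^{-3/2}\Bigr),
\]
which is at most $\frac{16\sqrt2}{3}D^{-3/2}\le8D^{-3/2}$. Using $(D+s)^{-5/2}\le D^{-5/2}$,
\[
H(D)\le2\sqrt2\,D^{-5/4}\Bigl(\int_0^1s^{-1/2}ds+\int_0^\infty e^{-s}ds\Bigr)=6\sqrt2\,D^{-5/4}\le9D^{-5/4}.
\]
For the lower bound keep only $0\le s\le1$, where $D+s\le2D$:
\[
H(D)\ge2D^{5/4}(2D)^{-5/2}\int_0^1e^{-s}ds=\frac{1-e^{-1}}{2\sqrt2}\,D^{-5/4}\ge\tfrac15D^{-5/4},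
\]
since $1-e^{-1}>\frac35$ and $2\sqrt2<3$. Finally, for each $s>0$ the integrand of $H$ is continuous in $D$, and for all $D\ge1$ it is bounded by the integrable function $\sqrt2\,e^{-s}\max(1,s^{-1/2})$. Dominated convergence gives the continuity of $H$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
The polynomial $Q$ is nonzero, since the coefficient of $u^5u''^5$ is $32$. It has no constant term, and it is even because $uu''$, $u'^2$, $u^6$ and $u^2$ are. Lemma~\ref{lem:bump} supplies the bumps. By Lemma~\ref{lem:LH}, $H$ is positive and continuous, $H(D)\to0$, and $L(D)/H(D)\le40D^{-1/4}\to0$. Proposition~\ref{prop:stairs} gives the theorem.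
\end{proof}

\section{Equations of order at most two}\label{sec:two}

\subsection{Low order and two examples}

For order zero the obstruction is a single point: if $P(t_0,y_0)\ne0$, no solution of $P(t,y)=0$ passes near $(t_0,y_0)$. For order one, write $P(t,y,p)=\sum_{i\le m}c_i(t,y)p^i$ with $m\ge1$ and $c_m\ne0$, and take a rectangle $R$ in the $(t,y)$-plane on which $|c_m|\ge\delta>0$ and $\sum_i|c_i|\le B$. If $P(t,y,p)=0$ and $|p|\ge1$, then $\delta|p|^m\le B|p|^{m-1}$. So a solution whose graph lies in $R$ has $|y'|\le\max(1,B/\delta)$, and it cannot be uniformly close to a function that rises more steeply inside $R$.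

At order two the equation no longer bounds $p=y'$ at a point; it relates $q=y''$ to $p$. The bound must come from following a steep solution until something breaks. The quantity that governs this is
\[
r=\frac{q}{p^2}=\frac{(\ln|p|)'}{y'},
\]
the rate of change of $\ln|p|$ per unit of height. Two examples show the two things that can break.

\begin{example}\label{ex:sin}
The functions $y=\sin\lambda t$ solve $(1-y^2)y''+yy'^2=0$ for all $\lambda$, since $y''=-\lambda^2y$ and $y'^2=\lambda^2(1-y^2)$. In the strip $|y|\le\frac12$ we have $|r|=|y|/(1-y^2)\le\frac23$, so the slope changes at most by a fixed factor while the solution stays in the strip. A steep solution stays steep and \emph{leaves the strip} quickly.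
\end{example}

\begin{example}\label{ex:cube}
The functions $y=-\sqrt{2(c-t)}$ solve $y''=y'^3$ for $t<c$. Here $r=p$ is unbounded, and the slope becomes infinite while $y$ stays bounded. But slope $\Lambda$ is reached at $t=c-\frac1{2\Lambda^2}$: a steep solution \emph{ceases to exist} quickly.
\end{example}

We show that for large $|p|$ these are the only possibilities: either $r$ is bounded, or it grows at least like a positive power of $|p|$. This gap is where the algebraic nature of the equation enters.

\subsection{The algebraic dichotomy}

Write
\[
P(t,y,p,q)=\sum_{i,j}c_{ij}(t,y)\,p^iq^j\neq0 ,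
\]
where $P$ need not involve $q$ or $p$. Substituting $q=rp^2$ turns $p^iq^j$ into $p^{i+2j}r^j$, which suggests giving $p$ weight $1$ and $q$ weight $2$. Let
\[
d=\deg_qP,\qquad m=\max\{i+2j:c_{ij}\ne0\},\qquad J=\max\{j:c_{m-2j,\,j}\ne0\},
\]
so that $J\le d$, and let $c_*=c_{m-2J,\,J}$, a nonzero polynomial in $(t,y)$. It is the coefficient that dominates when first $|p|$ and then $|r|$ are large, and it plays the part of the leading coefficient $c_m$ above. In Example~\ref{ex:sin}, $m=2$, $J=d=1$, $c_*=1-y^2$; in Example~\ref{ex:cube}, with $P=q-p^3$, we have $m=3$, $J=0$, $d=1$, $c_*=-1$.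

Let $R=[a,b]\times[\alpha,\beta]$, with $a<b$ and $\alpha<\beta$, be a rectangle on which $c_*$ has no zero. Put
\[
\delta=\min_R|c_*|>0,\qquad B=\sum_{i,j}\max_R|c_{ij}|\ge\delta,\qquad M=\frac{2B}{\delta}\ge2,
\]
and, if $d>J$, also $\sigma=\frac1{d-J}$ and $\gamma=M^{-\sigma}$.

\begin{lemma}\label{lem:dich}
Let $(t,y)\in R$, $|p|>M$ and $P(t,y,p,q)=0$. Then $|q|\le Mp^2$, or else $d>J$ and $|q|\ge\gamma|p|^{2+\sigma}$.
\end{lemma}

\begin{proof}
Let $r=q/p^2$ and suppose $|r|>M$. Separate the terms of top weight:
\[
0=p^m\sum_{i+2j=m}c_{ij}\,r^j+\sum_{i+2j\le m-1}c_{ij}\,p^{i+2j}r^j .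
\]
The first sum is a polynomial in $r$ of degree $J$ with leading coefficient $c_*$. If $J=0$ its absolute value is at least $\delta$. If $J\ge1$, then since $|r|\ge1$ it is at least $\delta|r|^J-B|r|^{J-1}=|r|^J(\delta-B/|r|)\ge\frac\delta2|r|^J$. The second sum is at most $B|p|^{m-1}|r|^d$ in absolute value, because $|p|,|r|\ge1$. Hence $\frac\delta2|p|^m|r|^J\le B|p|^{m-1}|r|^d$, that is,
\[
|r|^{d-J}\ge|p|/M>1 .
\]
This excludes $d=J$, and for $d>J$ it gives $|r|\ge\gamma|p|^\sigma$.
\end{proof}

\subsection{The interior slope bound}

\begin{proposition}\label{prop:slope}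
Let $R=[a,b]\times[\alpha,\beta]$ be a rectangle on which $c_*$ has no zero. There is $\Lambda=\Lambda(P,R)>0$ such that every twice differentiable solution $y:[a,b]\to[\alpha,\beta]$ of $P(t,y,y',y'')=0$ satisfies $|y'|\le\Lambda$ on the middle third $[a+\frac{b-a}3,\,b-\frac{b-a}3]$.
\end{proposition}

Lemma~\ref{lem:dich} holds point by point, and a solution might a priori jump between the alternatives, since $y''$ is not assumed continuous. We rule this out by Darboux's theorem: if $F$ is differentiable on an interval, then $F'$ takes every value between any two of its values; in particular, if $F'$ has no zero it has constant sign. We also use that a differentiable function with nonnegative derivative on an interval is nondecreasing, which follows from the mean value theorem.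

\begin{proof}
Let $h=\beta-\alpha$. Choose $K$ with $K>M$, $K>h/(b-a)$ and, if $d>J$, $\gamma K^\sigma>2M$. The last condition separates the alternatives of Lemma~\ref{lem:dich}: for $(t,y)\in R$, $|p|\ge K$ and $P(t,y,p,q)=0$,
\begin{equation}\label{eq:gap}
\text{either}\quad|q|\le Mp^2,\qquad\text{or}\quad d>J\ \text{ and }\ |q|\ge\gamma|p|^{2+\sigma}>2Mp^2 .
\end{equation}
Choose $\Lambda\ge Ke^{Mh}$ so large that, if $d>J$, also $\Lambda^{-1-\sigma}<(1+\sigma)\gamma\,\frac{b-a}3$.

Let $y:[a,b]\to[\alpha,\beta]$ be a twice differentiable solution, let $p=y'$, which is continuous, and suppose $|p(\tau)|>\Lambda$ for some $\tau$ in the middle third. Let $[\tau_1,\tau_2]$ be the largest subinterval of $[a,b]$ that contains $\tau$ and on which $|p|\ge K$. As $|p(\tau)|>K$, we have $\tau_1<\tau<\tau_2$. By maximality and continuity,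
\begin{equation}\label{eq:ends}
|p(\tau_1)|>K\ \Rightarrow\ \tau_1=a,\qquad |p(\tau_2)|>K\ \Rightarrow\ \tau_2=b .
\end{equation}
On $[\tau_1,\tau_2]$ the function $p$ has a constant sign $s=\pm1$, so $|p|=sp$ is differentiable with $|p|'=sy''$.

The functions $y''\pm2Mp^2$ are the derivatives of $p(t)\pm2M\int_\tau^tp^2$, and by \eqref{eq:gap} they have no zero on $[\tau_1,\tau_2]$. By Darboux's theorem each has constant sign there. So one of the inequalities $|y''|<2Mp^2$, $y''>2Mp^2$, $y''<-2Mp^2$ holds on all of $[\tau_1,\tau_2]$. In the last two cases $sy''$ has constant sign, and we distinguish them by that sign.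

\emph{Case $|y''|<2Mp^2$: the solution leaves the rectangle.} By \eqref{eq:gap}, $|y''|\le Mp^2$, so
\[
\bigl|(\ln|p|)'\bigr|=|y''/p|\le M|p|=(sMy)' .
\]
Thus $\ln|p|+sMy$ is nondecreasing and $\ln|p|-sMy$ is nonincreasing on $[\tau_1,\tau_2]$. The first fact for $t\ge\tau$, and the second for $t\le\tau$, give
\[
\ln|p(t)|\ge\ln|p(\tau)|-M|y(t)-y(\tau)|\ge\ln|p(\tau)|-Mh .
\]
Hence $|p|>\Lambda e^{-Mh}\ge K$ on $[\tau_1,\tau_2]$, and \eqref{eq:ends} gives $[\tau_1,\tau_2]=[a,b]$. By the mean value theorem $|y(b)-y(a)|\ge K(b-a)>h$, which is impossible for a function with values in $[\alpha,\beta]$.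

\emph{Case $sy''>2Mp^2$: blow-up forward.} By \eqref{eq:gap}, $d>J$ and $|p|'\ge\gamma|p|^{2+\sigma}$. So $|p|$ increases, $|p(\tau_2)|>|p(\tau)|>K$, and $\tau_2=b$. On $[\tau,b]$,
\[
\bigl(|p|^{-1-\sigma}\bigr)'=-(1+\sigma)|p|^{-2-\sigma}|p|'\le-(1+\sigma)\gamma ,
\]
and since $b-\tau\ge\frac{b-a}3$,
\[
0<|p(b)|^{-1-\sigma}\le|p(\tau)|^{-1-\sigma}-(1+\sigma)\gamma(b-\tau)<\Lambda^{-1-\sigma}-(1+\sigma)\gamma\,\tfrac{b-a}3<0,
\]
a contradiction.

\emph{Case $sy''<-2Mp^2$: blow-up backward.} Now $d>J$ and $|p|'\le-\gamma|p|^{2+\sigma}$. So $|p|$ decreases, $|p(\tau_1)|>|p(\tau)|>K$, and $\tau_1=a$. On $[a,\tau]$ we have $(|p|^{-1-\sigma})'\ge(1+\sigma)\gamma$, and since $\tau-a\ge\frac{b-a}3$,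
\[
0<|p(a)|^{-1-\sigma}\le|p(\tau)|^{-1-\sigma}-(1+\sigma)\gamma(\tau-a)<\Lambda^{-1-\sigma}-(1+\sigma)\gamma\,\tfrac{b-a}3<0,
\]
again a contradiction.
\end{proof}

\begin{remark}
Neither restriction in Proposition~\ref{prop:slope} can be dropped. In Example~\ref{ex:sin} take $R=[-1,1]^2$: then $c_*=1-y^2$ vanishes on the upper and lower edges, and the solutions $\sin\lambda t$ stay in $R$ with slope $\lambda$ at $t=0$. In Example~\ref{ex:cube} take $R=[0,1]\times[-2,0]$ and $1<c\le2$: the solutions stay in $R$, and the slope $(2(c-1))^{-1/2}$ at the endpoint $t=1$ is unbounded as $c\to1$.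
\end{remark}

\subsection{Nowhere density}

A subset $S$ of a metric space is \emph{nowhere dense} if its closure has empty interior; equivalently, every open ball contains an open ball disjoint from $S$. Given a ball in $C(I)$, we perturb its center on a small interval so that nearby functions are trapped in a rectangle where Proposition~\ref{prop:slope} applies and yet must rise faster than it allows.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $\psi\in C(I)$ and $\rho>0$. We find an open ball inside the $\rho$-ball about $\psi$ that contains no twice differentiable solution.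

\emph{The rectangle.} Regard $c_*$ as a polynomial in $y$; one of its coefficients is a nonzero polynomial in $t$ and has finitely many zeros. So there is an interior point $t_0$ of $I$ for which $c_*(t_0,\cdot)$ is a nonzero polynomial, and then there is $y_0$ with $|y_0-\psi(t_0)|<\rho/4$ and $c_*(t_0,y_0)\ne0$. By continuity there are $[a,b]\subset I$ with $a<t_0<b$ and $0<h<\rho/4$ such that $c_*$ has no zero on $R=[a,b]\times[y_0-\frac h2,y_0+\frac h2]$ and $|\psi-\psi(t_0)|<\rho/4$ on $[a,b]$. Let $\Lambda$ be the constant of Proposition~\ref{prop:slope} for $R$.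

\emph{The steep function.} Choose $\tau'<\tau''$ in the middle third of $[a,b]$ with $\tau''-\tau'<\frac h{4\Lambda}$. On $[a,b]$ let $\varphi$ equal $y_0-\frac h4$ on $[a,\tau']$, equal $y_0+\frac h4$ on $[\tau'',b]$, and be linear on $[\tau',\tau'']$. The function $g=\varphi-\psi$ satisfies, on $[a,b]$,
\[
|g|\le|\varphi-y_0|+|y_0-\psi(t_0)|+|\psi(t_0)-\psi|<\tfrac h4+\tfrac\rho4+\tfrac\rho4<\rho .
\]
Extend $g$ to $I$ by the constants $g(a)$ and $g(b)$, and set $\varphi=\psi+g$ on $I$. Then $\varphi\in C(I)$ and $\|\varphi-\psi\|<\rho$.

\emph{The ball.} Let $\eta=\min(\frac h8,\rho-\|\varphi-\psi\|)>0$; the $\eta$-ball about $\varphi$ lies in the $\rho$-ball about $\psi$. Suppose a twice differentiable solution $y$ on $I$ has $\|y-\varphi\|<\eta$. On $[a,b]$ we have $|y-y_0|<\frac h4+\frac h8<\frac h2$, so Proposition~\ref{prop:slope} gives $|y'|\le\Lambda$ on $[\tau',\tau'']$. But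
\[
y(\tau'')-y(\tau')>\tfrac h2-2\eta\ge\tfrac h4>\Lambda(\tau''-\tau'),
\]
contrary to the mean value theorem. So the set of solutions is nowhere dense in $C(I)$.

If the equation were universal, its solutions would be dense in $C(I)$: extend a given function from $I$ to $\mathbb R$ by constants, take $\epsilon$ constant, and restrict the approximating solution to $I$. A nowhere dense set is not dense, so the equation is not universal.
\end{proof}

\begin{remark}
It is instructive to apply Proposition~\ref{prop:slope} to \eqref{eq:E}, read as the second-order equation $Q(u,u',u'')=0$ for $u=y'$. There $m=10$, $J=5$ and $c_*=32u^5$, so the proposition constrains solutions that stay in a strip $0<\alpha\le u\le\beta$ over a fixed interval. The bumps $u_D$ do not: they return to $u=0$, where $c_*$ vanishes, and their maximum $D^{5/4}$ is unbounded. This is allowed because uniform closeness of $y$ to $\varphi$ confines $y$ but not $y'$.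
\end{remark}

\begin{thebibliography}{1}
\bibitem{ude} \emph{A Universal Differential Equation}, \texttt{https://typeset.io/pdf/a-universal-differential-equation-2mzv8rpkn2.pdf}
\end{thebibliography}
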